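\title{Hopf subalgebras of infinite depth}

\begin{abstract}
The depth of an extension of algebras $B\subseteq A$ records when the bimodules $A\otimes_B\cdots\otimes_BA$ stop producing new direct summands. We show that a Hopf subalgebra $B$ of a finite dimensional Hopf algebra $A$ can have infinite depth, in every characteristic. The depth is finite if and only if the tensor powers of the module $A/AB^+$ have only finitely many indecomposable summands over $B$. For $B=kG$ in characteristic $p$, the depth is finite for all $A$ exactly when the Sylow $p$-subgroups of $G$ are cyclic. In characteristic different from $2$ we give a counterexample with $\dim A=256$ and $\dim B=16$.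
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be an algebraically closed field and let $B\subseteq A$ be an inclusion of $k$-algebras. Put
\[
T_0=B,\qquad T_1=A,\qquad T_{n+1}=A\otimes_BT_n\quad(n\ge1),
\]
so that $T_n$ is the tensor product over $B$ of $n$ copies of $A$. For $n\ge1$ it is an $(A,A)$-bimodule, and by restriction an $(A,B)$-, a $(B,A)$- and a $(B,B)$-bimodule; $T_0$ is a $(B,B)$-bimodule. We have $A\otimes_BT_n\cong T_{n+1}\cong T_n\otimes_BA$ for all $n\ge0$. For modules or bimodules $X,Y$ we write $X\mid mY$ if $X$ is isomorphic to a direct summand of the direct sum of $m$ copies of $Y$, and $X\mid Y$ if $m=1$.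

\begin{definition}\label{def:depth}
The extension $B\subseteq A$ has \emph{depth $2n+1$} ($n\ge0$) if $T_{n+1}\mid mT_n$ as $(B,B)$-bimodules for some $m$. It has \emph{left depth $2n$} ($n\ge1$) if $T_{n+1}\mid mT_n$ as $(A,B)$-bimodules for some $m$, \emph{right depth $2n$} if the same holds for $(B,A)$-bimodules, and \emph{depth $2n$} if it has both. The \emph{minimal depth} $d(B,A)$ is the least $d\ge1$ such that $B\subseteq A$ has depth $d$, and $d(B,A)=\infty$ if there is none. The extension has \emph{finite depth} if $d(B,A)<\infty$.
\end{definition}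

Depth $d$ implies depth $d+1$: from $2n$ to $2n+1$ restrict the bimodules, and from $2n+1$ to $2n+2$ apply $A\otimes_B-$ and $-\otimes_BA$. To see what is measured, take a left $B$-module $M$. Then $T_n\otimes_BM$ is the result of $n$ rounds of inducing to $A$ and restricting back to $B$. Depth $2n+1$ says that round $n+1$ produces only summands of multiples of round $n$, for all $M$ at once and through a single pair of bimodule maps. For example, $A=B\otimes_kC$ with $C$ a finite dimensional algebra has depth $1$, since $A\cong(\dim C)B$ as a $(B,B)$-bimodule.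

Two results are known: for finite groups $H\subset G$ and any field $k$ the inclusion $kH\subset kG$ has finite depth, and every extension of semisimple Hopf algebras has finite depth. The following problem comes from \cite{odd}.

\medskip
\noindent\textbf{Problem.} \emph{Let $B$ be a Hopf subalgebra of a finite dimensional Hopf algebra $A$ over $k$. Is $d(B,A)$ always finite?}
\medskip

One would guess that it is. A semisimple $B$ has finitely many indecomposable modules, so there is no room for new summands. But the result for groups also covers $H=C_p\times C_p$ in characteristic $p$, where $kH$ has infinitely many indecomposable modules, and this suggests that the comultiplication forces finiteness whatever the representation theory of $B$. The guess is wrong.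

\begin{theorem}\label{thm:main}
Over every field $k$ there is a finite dimensional Hopf algebra $A$ with a Hopf subalgebra $B$ such that $d(B,A)=\infty$.
\begin{enumerate}
\item[(a)] If $\operatorname{char}k=p>0$, one can take $A$ cocommutative and $B=k[C_p\times C_p]$; for $p=2$ one can take $\dim A=32$.
\item[(b)] If $\operatorname{char}k\ne2$, there is an example with $\dim A=256$ and $\dim B=16$.
\end{enumerate}
\end{theorem}

The proof replaces bimodules by modules. All modules are finite dimensional left modules. Over a Hopf algebra with comultiplication $\Delta$ and counit $\varepsilon$, the tensor product $M\otimes N=M\otimes_kN$ is a module through $\Delta$ (the diagonal action), and $k$ is a module through $\varepsilon$. For a Hopf subalgebra $B\subseteq A$ let $B^+=\ker\varepsilon|_B$ and let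
\[
Q=A/AB^+ ,
\]
a left $A$-module. Let $I_n$ be the set of isomorphism classes of indecomposable direct summands of $Q^{\otimes n}$, viewed as a $B$-module, with $Q^{\otimes0}=k$. An algebra has \emph{finite representation type} if it has finitely many indecomposable modules up to isomorphism.

\begin{theorem}\label{thm:criterion}
Let $B$ be a Hopf subalgebra of a finite dimensional Hopf algebra $A$. Then $B\subseteq A$ has finite depth if and only if $\bigcup_nI_n$ is finite. In particular, if $B$ has finite representation type, then $B\subseteq A$ has finite depth for every finite dimensional Hopf algebra $A$ containing $B$ as a Hopf subalgebra.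
\end{theorem}

For group algebras the last sufficient condition is sharp.

\begin{theorem}\label{thm:groups}
Let $\operatorname{char}k=p>0$ and let $G$ be a finite group. Then $kG\subseteq A$ has finite depth for every finite dimensional Hopf algebra $A$ containing $kG$ as a Hopf subalgebra if and only if the Sylow $p$-subgroups of $G$ are cyclic. If they are not cyclic, there is a cocommutative $A$ with $d(kG,A)=\infty$.
\end{theorem}

Part (a) of Theorem~\ref{thm:main} is Corollary~\ref{cor:pp}, and part (b) is Theorem~\ref{thm:256}. We keep the assumption that $k$ is algebraically closed, as in the problem. The proofs of Theorem~\ref{thm:criterion}, Corollary~\ref{cor:pp} and Theorem~\ref{thm:256} do not use it: they rest on the Krull--Schmidt theorem, projective covers and the self-injectivity of finite dimensional Hopf algebras, all valid over any field. This gives Theorem~\ref{thm:main} over every field.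

\section{The criterion at work}\label{sec:examples}

We take Theorem~\ref{thm:criterion} for granted in this section and apply it. The first two examples recover the known results and show why they hold; the third shows the mechanism of the counterexamples.

\begin{example}\label{ex:ss}
A semisimple $B$ has finite representation type, so $d(B,A)<\infty$. Only $B$ needs to be semisimple.
\end{example}

\begin{example}\label{ex:groups}
Let $A=kG$ and $B=kH$. The left ideal $AB^+$ is spanned by the elements $gh-g$ with $g\in G$, $h\in H$, so $Q$ is the permutation module on $G/H$, and $Q^{\otimes n}$ is the permutation module on $(G/H)^n$. Splitting this set into $H$-orbits writes $Q^{\otimes n}$ as a direct sum of modules $k[H/L]$ with $L\le H$. There are finitely many $L$, so $\bigcup_nI_n$ is finite. Finiteness comes from the class of permutation modules, which is closed under tensor products and built from finitely many pieces. For a general $A$ nothing keeps $Q$ in such a class.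
\end{example}

\begin{example}\label{ex:32}
Let $\operatorname{char}k=2$, $G=\langle a,b\rangle\cong C_2\times C_2$ and $B=kG$. With $s=a+1$, $t=b+1$ we have $B=k[s,t]/(s^2,t^2)$. Let $V=B^+=\langle s,t,st\rangle$. We build an $A$ in which $V$ is a summand of $Q$ by adjoining a copy of $V$ that consists of primitive elements. Let $X,Y,Z$ correspond to $s,t,st$; they commute, $X^2=Y^2=Z^2=0$, $\Delta X=X\otimes1+1\otimes X$ and likewise for $Y,Z$, the element $Z$ is central, and
\[
aXa^{-1}=X,\qquad aYa^{-1}=Y+Z,\qquad bXb^{-1}=X+Z,\qquad bYb^{-1}=Y .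
\]
These rules copy the action of $G$ on $V$; for instance $a\cdot t=(1+s)t=t+st$. The result is a Hopf algebra $A$ with basis $X^iY^jZ^lg$ ($i,j,l\in\{0,1\}$, $g\in G$), of dimension $32$; this is a special case of Proposition~\ref{prop:AV}. The classes of the eight monomials $r$ in $X,Y,Z$ form a basis of $Q$, and $g\bar r=\overline{(grg^{-1})g}=\overline{grg^{-1}}$. Conjugation preserves the degree, so the degree one part $V$ is a summand of $Q$, and $V^{\otimes n}\mid Q^{\otimes n}$.

We compute $V\otimes V$. Tensoring $0\to V\to B\to k\to0$ with $V$ gives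
\[
0\to V\otimes V\to B\otimes V\to V\to0 .
\]
Since $g(1\otimes v)=g\otimes gv$, the module $B\otimes V$ is free on $f_1=1\otimes s$, $f_2=1\otimes t$, $f_3=1\otimes st$, and the surjection sends these to $s,t,st$. So $V\otimes V$ is the module of relations among three generators of $V$. The third is redundant: $f_3'=f_3-tf_1$ maps to $0$, and $f_1,f_2,f_3'$ is again a basis. Hence $V\otimes V\cong B\oplus V_2$, where $V_2$ is the kernel of $Bf_1\oplus Bf_2\to V$, of dimension $8-3=5$. A basis of $V_2$ is
\[
\alpha_0=sf_1,\quad\alpha_1=tf_1+sf_2,\quad\alpha_2=tf_2,\quad\beta_1=stf_1,\quad\beta_2=stf_2,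
\]
with $s\alpha_0=0$, $t\alpha_0=\beta_1=s\alpha_1$, $t\alpha_1=\beta_2=s\alpha_2$, $t\alpha_2=0$. This is a zigzag with three generators; $V$ itself is the zigzag with two generators $s,t$ joined at $st$. So tensoring with $V$ takes a module to its module of relations, up to free summands, and the relation modules grow. Section~\ref{sec:syzygies} shows that $V^{\otimes n}$ is the sum of a free module and an indecomposable module of dimension $2n+1$. Thus $\bigcup_nI_n$ is infinite and $d(B,A)=\infty$.
\end{example}

\section{From bimodules to tensor powers of $Q$}\label{sec:criterion}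

We use Sweedler's notation $\Delta(a)=a_1\otimes a_2$, $(\Delta\otimes\operatorname{id})\Delta(a)=a_1\otimes a_2\otimes a_3$, with the summation sign omitted. The diagonal action is $a(m\otimes n)=a_1m\otimes a_2n$. The antipode $S$ is an algebra antihomomorphism with $S(a_1)a_2=\varepsilon(a)1=a_1S(a_2)$. A Hopf subalgebra is a subalgebra $B$ with $\Delta(B)\subseteq B\otimes B$ and $S(B)\subseteq B$. Write $\bar a$ for the class of $a$ in $Q$. Since $b-\varepsilon(b)1\in B^+$,
\begin{equation}\label{eq:bar}
\overline{ab}=\varepsilon(b)\,\bar a\qquad(a\in A,\ b\in B),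
\end{equation}
and $Q\cong A\otimes_Bk$. The difficulty with $T_n$ is the tensor product over $B$. The antipode converts it into a tensor product over $k$.

\begin{lemma}\label{lem:iso}
For a left $A$-module $M$ the map $\varphi\colon A\otimes_BM\to Q\otimes M$, $a\otimes m\mapsto\overline{a_1}\otimes a_2m$, is an isomorphism of $A$-modules. If $M$ is an $(A,C)$-bimodule, then $\varphi$ is also right $C$-linear.
\end{lemma}

\begin{proof}
For $b\in B$ we have $\Delta(b)\in B\otimes B$, so \eqref{eq:bar} gives $\overline{a_1b_1}\otimes a_2b_2m=\overline{a_1}\otimes a_2bm$, and $\varphi$ is well defined. It is left $A$-linear because $\varphi(ca\otimes m)=\overline{c_1a_1}\otimes c_2a_2m$, and right $C$-linear because $C$ acts only on $m$. Define $\psi(\bar a\otimes m)=a_1\otimes_BS(a_2)m$. For $b\in B$,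
\[
a_1b_1\otimes_BS(b_2)S(a_2)m=a_1\otimes_Bb_1S(b_2)S(a_2)m=\varepsilon(b)\,a_1\otimes_BS(a_2)m,
\]
so the formula vanishes on $AB^+\otimes M$ and $\psi$ is well defined. Finally $\varphi\psi(\bar a\otimes m)=\overline{a_1}\otimes a_2S(a_3)m=\bar a\otimes m$ and $\psi\varphi(a\otimes m)=a_1\otimes_BS(a_2)a_3m=a\otimes m$.
\end{proof}

\begin{corollary}\label{cor:proj}
Over a finite dimensional Hopf algebra, $P\otimes M$ is projective whenever $P$ is projective.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:iso} for the Hopf subalgebra $k\subseteq A$ says that $A\otimes M$ with the diagonal action is isomorphic to $A\otimes M$ with the action on the left factor, which is free. If $P\mid mA$, then $P\otimes M\mid m(A\otimes M)$.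
\end{proof}

The Krull--Schmidt theorem says that a finite dimensional module over a $k$-algebra is a direct sum of indecomposable modules, unique up to isomorphism and order. Consequently $X\mid mY$ for some $m$ if and only if every indecomposable summand of $X$ is isomorphic to a summand of $Y$. Here the finite dimension of $A$ enters; it also makes each $I_n$ finite.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Suppose that the depth is finite. Then $B\subseteq A$ has depth $2n+1$ for some $n$, so $T_{n+1}\mid mT_n$ as $(B,B)$-bimodules. Applying $A\otimes_B-$ repeatedly gives $T_{j+1}\mid mT_j$ for $j\ge n$, hence $T_j\mid m^{j-n}T_n$. Now apply $-\otimes_Bk$. We have $T_0\otimes_Bk=k$ and $T_1\otimes_Bk\cong Q$, and by Lemma~\ref{lem:iso} and induction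
\[
T_j\otimes_Bk=A\otimes_B(T_{j-1}\otimes_Bk)\cong Q\otimes Q^{\otimes(j-1)}\qquad(j\ge2)
\]
as $A$-modules. So $Q^{\otimes j}\mid m^{j-n}Q^{\otimes n}$ as $B$-modules, and $I_j\subseteq I_n$ for $j\ge n$. Therefore $\bigcup_jI_j=I_0\cup\dots\cup I_n$ is finite.

For the converse, finiteness of the union must first be turned into a relation between two consecutive powers, and for this we show that the sets $I_n$ increase. By \eqref{eq:bar}, $b\bar1=\varepsilon(b)\bar1$, so $k\to Q$, $1\mapsto\bar1$, is $B$-linear. The counit vanishes on $AB^+$ and induces a $B$-linear map $Q\to k$ with $\bar1\mapsto1$. So $k\mid Q$ as $B$-modules, hence $Q^{\otimes n}\mid Q^{\otimes(n+1)}$ and $I_n\subseteq I_{n+1}$. If the union is finite, then $I_{n+1}=I_n$ for some $n$, and $Q^{\otimes(n+1)}\mid mQ^{\otimes n}$ as $B$-modules for some $m$.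

It remains to recover the right action that $-\otimes_Bk$ destroyed. Lemma~\ref{lem:iso} with $C=A$ gives $T_{j+1}\cong Q\otimes T_j$, and by induction $T_{j+1}\cong Q^{\otimes j}\otimes A$ as $(A,A)$-bimodules, with the diagonal action on the left and the right action on the last factor. The functor $X\mapsto X\otimes A$ from $B$-modules to $(B,A)$-bimodules is additive, so $T_{n+2}\mid mT_{n+1}$ as $(B,A)$-bimodules, hence as $(B,B)$-bimodules. This is depth $2n+3$.

If $B$ has finite representation type, then $\bigcup_nI_n$ is a subset of a finite set.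
\end{proof}

\section{Syzygies of the trivial module}\label{sec:syzygies}

By the criterion we need a module whose tensor powers contain infinitely many indecomposables. Tensor powers are hard to decompose in general, but Example~\ref{ex:32} shows one module for which this is easy. We recall the language.

Let $C$ be a finite dimensional algebra with radical $J$, and put $\operatorname{rad}M=JM$. Every module $M$ has a \emph{projective cover}: a surjection $P(M)\to M$ from a projective module with kernel inside $\operatorname{rad}P(M)$, unique up to isomorphism. Its kernel is the \emph{syzygy} $\Omega(M)$; the operator $\Omega$ (the Heller operator) preserves direct sums and kills projective modules. Every surjection $P\to M$ from a projective module is isomorphic to $P(M)\oplus P'\to M$, zero on $P'$, so that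
\begin{equation}\label{eq:schanuel}
\ker(P\to M)\cong\Omega(M)\oplus(\text{projective});
\end{equation}
this is a form of Schanuel's lemma. A projective resolution $\cdots\to P_1\to P_0\to M$ is \emph{minimal} if $d(P_n)\subseteq\operatorname{rad}P_{n-1}$ for all $n\ge1$. Then $d(P_n)\cong\Omega^n(M)$, and
\begin{equation}\label{eq:dims}
\dim\Omega^n(M)+\dim\Omega^{n-1}(M)=\dim P_{n-1}.
\end{equation}
A finite dimensional Hopf algebra is a Frobenius algebra \cite{LS}, hence \emph{self-injective}: its projective and injective modules coincide.

\begin{lemma}\label{lem:indec}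
Over a self-injective finite dimensional algebra, if $M$ is indecomposable and not projective, then so is $\Omega(M)$.
\end{lemma}

\begin{proof}
Let $P=P(M)$ and $N=\Omega(M)\ne0$. A projective summand $N_1$ of $N$ is injective, so it is a summand of $P$ contained in $\operatorname{rad}P$; then $N_1=\operatorname{rad}N_1$ and $N_1=0$. So $N$ has no nonzero projective summand. Since $P$ is injective, $P=E\oplus P'$ with $E$ an injective hull of $N$. The injective module $P'$ embeds in $M=P/N$ and is a summand of it, so $P'=0$. If $N=N_1\oplus N_2$, then $P=E_1\oplus E_2$ with $E_i$ an injective hull of $N_i$, and $M\cong E_1/N_1\oplus E_2/N_2$. One summand vanishes, say $N_1=E_1$; then $N_1$ is projective, so $N_1=0$.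
\end{proof}

\begin{lemma}\label{lem:powers}
Let $B$ be a finite dimensional Hopf algebra over which $k$ is not projective. Then $\Omega^n(k)$ is indecomposable and $\Omega(k)^{\otimes n}\cong\Omega^n(k)\oplus(\text{projective})$ for all $n\ge1$.
\end{lemma}

\begin{proof}
The first claim follows from Lemma~\ref{lem:indec}. For any module $X$, tensor $0\to\Omega(k)\to P(k)\to k\to0$ on the right with $X$. The middle term $P(k)\otimes X$ is projective by Corollary~\ref{cor:proj}, so $\Omega(k)\otimes X\cong\Omega(X)\oplus(\text{projective})$ by \eqref{eq:schanuel}. Take $X=\Omega(k)^{\otimes(n-1)}$; by induction $X\cong\Omega^{n-1}(k)\oplus(\text{projective})$, so $\Omega(X)\cong\Omega^n(k)$.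
\end{proof}

\begin{corollary}\label{cor:infinite}
Let $B$ be a Hopf subalgebra of a finite dimensional Hopf algebra $A$. If $\Omega_B(k)\mid Q$ as $B$-modules and the numbers $\dim\Omega_B^n(k)$ are unbounded, then $d(B,A)=\infty$.
\end{corollary}

\begin{proof}
Unboundedness forces $k$ to be nonprojective. We have $\Omega^n(k)\mid\Omega(k)^{\otimes n}\mid Q^{\otimes n}$, so $\bigcup_nI_n$ contains modules of unbounded dimension. Apply Theorem~\ref{thm:criterion}.
\end{proof}

The second hypothesis concerns only the algebra $B$ and its augmentation. It fails with one variable. Over $R=k[s]/(s^q)$, $q\ge2$, the minimal resolution of $k$ is periodic,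
\begin{equation}\label{eq:periodic}
\cdots\xrightarrow{\ s\ }R\xrightarrow{s^{q-1}}R\xrightarrow{\ s\ }R\to k,
\end{equation}
and $\Omega^2(k)\cong k$. Two variables suffice for growth. Let $\Lambda=\Lambda(x_1,x_2)$ be the exterior algebra, with relations $x_1^2=x_2^2=x_1x_2+x_2x_1=0$, basis $1,x_1,x_2,x_1x_2$, and homogeneous components $\Lambda_0,\Lambda_1,\Lambda_2$.

\begin{lemma}\label{lem:growth}
\begin{enumerate}
\item[(a)] Let $\operatorname{char}k=p>0$. Over $k[C_p\times C_p]$ we have $\dim\Omega^n(k)+\dim\Omega^{n-1}(k)=np^2$ for $n\ge1$; in particular $\dim\Omega^n(k)$ is unbounded.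
\item[(b)] Over $\Lambda$ we have $\dim\Omega^n(k)=2n+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $a,b$ generate the group, then $s=a-1$, $t=b-1$ give $k[C_p\times C_p]\cong k[s]/(s^p)\otimes k[t]/(t^p)$. The tensor product over $k$ of the two resolutions \eqref{eq:periodic} with $q=p$ is a free resolution of $k$ by the K\"unneth formula, and its $i$-th term has rank $i+1$. The differentials have entries $\pm s,\pm s^{p-1},\pm t,\pm t^{p-1}$ in the radical, so it is minimal, and \eqref{eq:dims} gives the formula.

(b) Let $P_n$ be the free $\Lambda$-module on symbols $e_{i,j}$ with $i+j=n$, $i,j\ge0$, let $W_n$ be the $k$-span of these symbols, and let $d$ be the $\Lambda$-linear map with $d(e_{i,j})=x_1e_{i-1,j}+x_2e_{i,j-1}$, where symbols with a negative index are $0$. Then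
\[
d^2(e_{i,j})=x_1^2e_{i-2,j}+(x_1x_2+x_2x_1)e_{i-1,j-1}+x_2^2e_{i,j-2}=0 .
\]
As a complex of vector spaces, $P_\bullet$ is the direct sum of the strands
\[
0\to\Lambda_0W_m\to\Lambda_1W_{m-1}\to\Lambda_2W_{m-2}\to0\qquad(m\ge0).
\]
The strand $m=0$ is $k$. For $m\ge1$ the dimensions are $m+1$, $2m$, $m-1$. The first map is injective: in $d(\sum c_{ij}e_{i,j})$ the scalar $c_{ij}$ is the coefficient of $x_1e_{i-1,j}$ if $i\ge1$ and of $x_2e_{i,j-1}$ if $j\ge1$. The second is surjective, since $d(x_1e_{i,j})=x_1x_2e_{i,j-1}$. As $(m+1)-2m+(m-1)=0$, the strand is exact in the middle too. So $P_\bullet$ is a minimal resolution of $k$, and \eqref{eq:dims} reads $\dim\Omega^n(k)+\dim\Omega^{n-1}(k)=4n$. Induction from $\dim\Omega^0(k)=1$ finishes the proof.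
\end{proof}

In characteristic $2$ the algebra $\Lambda$ is the algebra $B$ of Example~\ref{ex:32}, and $V=\Omega(k)$; Lemmas \ref{lem:powers} and \ref{lem:growth}(b) complete that example.

\section{Group algebras in characteristic $p$}\label{sec:groups}

It remains to construct Hopf algebras $A\supseteq B$ with a prescribed summand in $Q$. Both of our constructions are smash products. Let $B$ be a Hopf algebra. A \emph{$B$-module algebra} is an algebra $R$ with a $B$-module structure such that $b\cdot(rr')=(b_1\cdot r)(b_2\cdot r')$ and $b\cdot1=\varepsilon(b)1$; the elements $b$ satisfying these identities form a subalgebra, so it is enough to check algebra generators of $B$. The \emph{smash product} $R\#B$ is the space $R\otimes B$, with $r\otimes b$ written $rb$, with the associative product that makes $R$ and $B$ subalgebras and satisfies $br=(b_1\cdot r)b_2$. For $B=kG$ this means that $G$ acts on $R$ by algebra automorphisms and $gr=(g\cdot r)g$.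

\begin{lemma}\label{lem:smash}
Let $B$ be a Hopf subalgebra of $A$, and suppose that $A\cong R\#B$ by an algebra isomorphism that is the identity on $B$. Then $r\mapsto\bar r$ is an isomorphism $R\to Q$ of $B$-modules.
\end{lemma}

\begin{proof}
We have $AB^+=RBB^+=R\otimes B^+$ and $B=k1\oplus B^+$, so the map is bijective. By \eqref{eq:bar}, $b\bar r=\overline{(b_1\cdot r)b_2}=\overline{b\cdot r}$.
\end{proof}

So we want a finite dimensional module algebra $R$ that contains a given module $V$ as a summand and such that $R\#B$ carries a Hopf structure. The symmetric algebra $S(V)$ has everything except finite dimension, and in characteristic $p$ it can be truncated. An element $v$ of a Hopf algebra is \emph{primitive} if $\Delta v=v\otimes1+1\otimes v$; then $\varepsilon(v)=0$ and $S(v)=-v$. An ideal $I$ of a Hopf algebra $F$ generated by primitive elements satisfies $\Delta(I)\subseteq I\otimes F+F\otimes I$, $\varepsilon(I)=0$ and $S(I)\subseteq I$, so it is a \emph{Hopf ideal}: $F/I$ is a Hopf algebra.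

\begin{proposition}\label{prop:AV}
Let $\operatorname{char}k=p>0$, let $G$ be a finite group and $V$ a $kG$-module. There is a cocommutative Hopf algebra $A_V$ of dimension $p^{\dim V}|G|$, containing $kG$ as a Hopf subalgebra, such that $V\mid Q$ as $kG$-modules.
\end{proposition}

\begin{proof}
Make $S(V)$ a Hopf algebra by declaring the elements of $V$ primitive. Since $p$ divides $\binom pi$ for $0<i<p$, each $v^p$ is primitive, so $u(V)=S(V)/(v^p:v\in V)$ is a commutative and cocommutative Hopf algebra. If $v_1,\dots,v_N$ is a basis of $V$, then $(\sum c_iv_i)^p=\sum c_i^pv_i^p$, so the ideal is generated by the $v_i^p$ and $\dim u(V)=p^N$. The ideal is homogeneous and $G$-stable, so $G$ acts on $u(V)$ by graded Hopf algebra automorphisms.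

Let $A_V=u(V)\#kG$ with $\Delta(rg)=r_1g\otimes r_2g$ and $\varepsilon(rg)=\varepsilon(r)$. This is the tensor product of two cocommutative coalgebras. The map $\Delta$ is multiplicative because $g$ acts by coalgebra maps:
\[
\Delta\bigl(r(g\cdot r')gg'\bigr)=r_1(g\cdot r'_1)gg'\otimes r_2(g\cdot r'_2)gg'=\Delta(rg)\Delta(r'g'),
\]
and $\varepsilon(g\cdot r')=\varepsilon(r')$. The map $S(rg)=g^{-1}S(r)$ is an antipode, since $g^{-1}S(r_1)r_2g=\varepsilon(r)1=r_1gg^{-1}S(r_2)$. By Lemma~\ref{lem:smash}, $Q\cong u(V)$. The grading of $u(V)$ is $G$-stable, and its component of degree one is $V$ because the relations have degree $p\ge2$.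
\end{proof}

\begin{corollary}\label{cor:pp}
Let $\operatorname{char}k=p>0$, $G=C_p\times C_p$ and $V=(kG)^+$. Then $d(kG,A_V)=\infty$, and $\dim A_V=p^{p^2+1}$, which is $32$ for $p=2$.
\end{corollary}

\begin{proof}
The algebra $kG\cong k[s,t]/(s^p,t^p)$ is local with radical $V$, so $P(k)=kG$ and $V=\Omega(k)$. Apply Proposition~\ref{prop:AV}, Lemma~\ref{lem:growth}(a) and Corollary~\ref{cor:infinite}. Since $\dim V=p^2-1$, the dimension is $p^{p^2-1}p^2$.
\end{proof}

For a general $G$ we transport this example, by inflation to a Sylow subgroup and then by induction to $G$. Induction does not commute with tensor powers, so the argument restricts back to the Sylow subgroup.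

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
Let $H$ be a Sylow $p$-subgroup of $G$. If $H$ is cyclic, then $kG$ has finite representation type \cite{Higman}: the index $[G:H]$ is invertible in $k$, so every $kG$-module $M$ is a summand of $\operatorname{Ind}_H^G\operatorname{Res}_HM$, and $kH\cong k[s]/(s^{|H|})$ has only the indecomposable modules $k[s]/(s^i)$, $1\le i\le|H|$. Theorem~\ref{thm:criterion} gives finite depth for every $A$.

Let $H$ be noncyclic. By Burnside's basis theorem, the quotient of $H$ by its Frattini subgroup is elementary abelian of rank equal to the minimal number of generators of $H$, which is at least $2$. So $H$ has a quotient $E\cong C_p\times C_p$. Let $W$ be $\Omega_{kE}(k)$, viewed as a $kH$-module through $H\to E$, and let $V=\operatorname{Ind}_H^GW=kG\otimes_{kH}W$. Then $W\mid\operatorname{Res}_HV$; this is the term of the trivial double coset in Mackey's formula, and it comes from the decomposition $kG=kH\oplus k[G\setminus H]$ of $(kH,kH)$-bimodules.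

Suppose that $d(kG,A_V)<\infty$. By Theorem~\ref{thm:criterion} and $V^{\otimes n}\mid Q^{\otimes n}$, finitely many indecomposable $kG$-modules account for all summands of all $V^{\otimes n}$; let $N$ bound their dimensions. By Krull--Schmidt every indecomposable summand of $\operatorname{Res}_HV^{\otimes n}$, and hence of $W^{\otimes n}\mid\operatorname{Res}_HV^{\otimes n}$, has dimension at most $N$. Inflation along $H\to E$ commutes with tensor products and does not change the set of submodules. So, by Lemma~\ref{lem:powers}, the inflation of $\Omega^n_{kE}(k)$ is an indecomposable summand of $W^{\otimes n}$. Its dimension is unbounded by Lemma~\ref{lem:growth}(a), a contradiction.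
\end{proof}

\section{A Hopf algebra of dimension $256$}\label{sec:256}

In characteristic $0$ both ingredients of Section~\ref{sec:groups} are lost. Group algebras are semisimple, so Example~\ref{ex:ss} applies to them. And a finite dimensional Hopf algebra has no primitive element $v\ne0$: its minimal polynomial $f$ would have degree $n\ge2$, as $\varepsilon(v)=0$, and in the basis $v^i\otimes v^j$ ($i,j<n$) the coefficient of $v\otimes v^{n-1}$ in $0=\Delta f(v)=f(v\otimes1+1\otimes v)$ is $n\ne0$. Signs replace the binomial coefficients. If $g$ is \emph{grouplike} ($\Delta g=g\otimes g$, $\varepsilon(g)=1$) with $g^2=1$, and $\Delta x=x\otimes1+g\otimes x$ with $gx=-xg$, then the cross term $(xg+gx)\otimes x$ of $\Delta(x^2)$ vanishes, so $x^2$ is primitive and may be set to $0$. Two such elements $x_1,x_2$ generate the algebra $\Lambda$ of Lemma~\ref{lem:growth}(b); this will give $B$. To obtain $A$ we adjoin one more element $y$ of this kind, attached to a second grouplike $h$, with signs chosen so that the $x_i$ act nontrivially on $\bar y\in Q$.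

In this section $\operatorname{char}k\ne2$. We write $[a,b]=ab-ba$ and $\{a,b\}=ab+ba$.

\subsection{Generators and relations}

Let $F$ be the algebra with generators $g,h,x_1,x_2,y$ and relations
\begin{equation}\label{eq:R0}
g^2=h^2=1,\quad gh=hg,\quad gx_i=-x_ig,\quad gy=-yg,\quad hx_i=x_ih,\quad hy=-yh .
\end{equation}
Let $\Gamma=\langle g,h\rangle\cong C_2\times C_2$. Declare $g,h$ grouplike with $S(g)=g$, $S(h)=h$, and put
\[
\Delta x_i=x_i\otimes1+g\otimes x_i,\quad\Delta y=y\otimes1+h\otimes y,\quad\varepsilon(x_i)=\varepsilon(y)=0,\quad S(x_i)=-gx_i,\quad S(y)=-hy .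
\]
This makes $F$ a Hopf algebra. Indeed, let $\xi\in\{x_1,x_2,y\}$ with $\Delta\xi=\xi\otimes1+c\otimes\xi$, and let $\gamma\xi=\eta\,\xi\gamma$ be one of the relations, with $\gamma\in\{g,h\}$, $\eta=\pm1$. As $\gamma c=c\gamma$, we get $(\gamma\otimes\gamma)\Delta\xi=\eta\,\Delta\xi\,(\gamma\otimes\gamma)$ and $(c\xi)\gamma=\eta\,\gamma(c\xi)$, so $\Delta$ extends to a homomorphism and $S$ to an antihomomorphism. Both iterated coproducts of $\xi$ equal $\xi\otimes1\otimes1+c\otimes\xi\otimes1+c\otimes c\otimes\xi$, and $S(\xi)+S(c)\xi=0=\xi+cS(\xi)$. The axioms are preserved under products, so it is enough to check them on generators.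

In the quotient $Q$ for the subalgebra generated by $g,h,x_1,x_2$ we have $\overline{ax_i}=0$, hence $x_i\bar a=\overline{x_ia-(gag^{-1})x_i}$. Starting from $a=y$ this leads to
\[
z_i=\{x_i,y\},\qquad w=[x_1,z_2],
\]
with $x_i\bar y=\overline{z_i}$ and $x_1x_2\bar y=\bar w$. From \eqref{eq:R0},
\begin{equation}\label{eq:signs}
gz_i=z_ig,\qquad hz_i=-z_ih,\qquad gw=-wg,\qquad hw=-wh .
\end{equation}

\begin{theorem}\label{thm:256}
Let $\operatorname{char}k\ne2$. Let $A$ be the quotient of $F$ by the relations
\[
\text{\rm(R1)}\ \{x_i,x_j\}=0,\qquad\text{\rm(R2)}\ y^2=0,\qquad\text{\rm(R3)}\ \{z_i,z_j\}=0,\qquad\text{\rm(R4)}\ w^2=0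
\]
for $1\le i\le j\le2$, and let $B$ be the subalgebra generated by $g,h,x_1,x_2$. Then $A$ is a Hopf algebra of dimension $256$, $B$ is a Hopf subalgebra of dimension $16$, and $d(B,A)=\infty$.
\end{theorem}

Since $2$ is invertible, (R1) and (R3) with $i=j$ say $x_i^2=0$ and $z_i^2=0$.

\subsection{$A$ is a Hopf algebra}

The relations are not all primitive in $F$; each is primitive modulo the earlier ones. So we impose them in three stages. In characteristic $0$ the remark on primitive elements shows that every finite dimensional Hopf quotient of $F$ satisfies them.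

\emph{Stage 1.} We have $\Delta x_i\Delta x_j=x_ix_j\otimes1+x_ig\otimes x_j+gx_j\otimes x_i+1\otimes x_ix_j$. In $\Delta\{x_i,x_j\}$ the cross terms are $\{x_i,g\}\otimes x_j+\{x_j,g\}\otimes x_i=0$. In $\Delta(y^2)$ the cross term is $\{y,h\}\otimes y=0$. So $F_1=F/(\text{R1},\text{R2})$ is a Hopf algebra. We collect identities in $F_1$. First, $[x_i,z_i]=x_i^2y-yx_i^2=0$, and
\[
[x_1,z_2]+[x_2,z_1]=\{x_1,x_2\}y-y\{x_1,x_2\}=0,
\]
the terms $x_1yx_2$ and $x_2yx_1$ canceling. Thus
\begin{equation}\label{eq:xz}
[x_1,z_1]=[x_2,z_2]=0,\qquad[x_1,z_2]=w=-[x_2,z_1].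
\end{equation}
Using the first expression for $w$ we get $\{x_1,w\}=x_1^2z_2-z_2x_1^2$, and using the second $\{x_2,w\}=-(x_2^2z_1-z_1x_2^2)$. Also $[z_i,y]=x_iy^2-y^2x_i$. Hence
\begin{equation}\label{eq:xw}
\{x_i,w\}=0,\qquad[z_i,y]=0 .
\end{equation}
Moving $y$ past $z_2$, we find $\{w,y\}=x_1yz_2-z_2x_1y+yx_1z_2-z_2yx_1$, that is,
\begin{equation}\label{eq:wy}
\{w,y\}=[z_1,z_2].
\end{equation}
Finally, adding
\begin{align*}
\Delta x_i\Delta y&=x_iy\otimes1+x_ih\otimes y+gy\otimes x_i+gh\otimes x_iy,\\
\Delta y\Delta x_i&=yx_i\otimes1+hx_i\otimes y+yg\otimes x_i+hg\otimes yx_i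
\end{align*}
gives
\begin{equation}\label{eq:Dz}
\Delta z_i=z_i\otimes1+gh\otimes z_i+2x_ih\otimes y .
\end{equation}
The last term is what makes the next two stages nontrivial.

\emph{Stage 2.} Multiplying out \eqref{eq:Dz} and using \eqref{eq:R0}, \eqref{eq:signs},
\begin{align*}
\Delta z_i\Delta z_j={}&z_iz_j\otimes1+1\otimes z_iz_j+z_igh\otimes z_j+ghz_j\otimes z_i+2(z_ix_j-x_iz_j)h\otimes y\\
&+2gx_j\otimes z_iy+2x_ig\otimes yz_j+4x_ix_j\otimes y^2 .
\end{align*}
Add the same expression with $i,j$ interchanged. The terms ending in $z_j$ give $\{z_i,gh\}\otimes z_j=0$, and those ending in $z_i$ give $\{z_j,gh\}\otimes z_i=0$. The terms ending in $y$ give $-2([x_i,z_j]+[x_j,z_i])h\otimes y=0$ by \eqref{eq:xz}. Next, $2gx_j\otimes z_iy+2x_jg\otimes yz_i=-2x_jg\otimes[z_i,y]=0$ by \eqref{eq:xw}, and the remaining pair is the same with $i,j$ interchanged. Lastly $y^2=0$. So $\{z_i,z_j\}$ is primitive in $F_1$, and $F_2=F_1/(\text{R3})$ is a Hopf algebra. In $F_2$, the two expressions for $w$ give $\{w,z_2\}=x_1z_2^2-z_2^2x_1$ and $\{w,z_1\}=-(x_2z_1^2-z_1^2x_2)$, so with \eqref{eq:wy}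
\begin{equation}\label{eq:wz}
\{w,z_i\}=0,\qquad\{w,y\}=2z_1z_2 .
\end{equation}

\emph{Stage 3.} Subtracting
\begin{align*}
\Delta x_1\Delta z_2&=x_1z_2\otimes1+x_1gh\otimes z_2+2x_1x_2h\otimes y+gz_2\otimes x_1+h\otimes x_1z_2+2gx_2h\otimes x_1y,\\
\Delta z_2\Delta x_1&=z_2x_1\otimes1+ghx_1\otimes z_2+2x_2x_1h\otimes y+z_2g\otimes x_1+h\otimes z_2x_1+2x_2gh\otimes yx_1
\end{align*}
term by term gives $\Delta w=U_1+\dots+U_5$ with
\[
U_1=w\otimes1,\quad U_2=h\otimes w,\quad U_3=2x_1gh\otimes z_2,\quad U_4=-2x_2gh\otimes z_1,\quad U_5=4x_1x_2h\otimes y .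
\]
Then $\Delta(w^2)=\sum_iU_i^2+\sum_{i<j}\{U_i,U_j\}$. We have $U_1^2=w^2\otimes1$ and $U_2^2=1\otimes w^2$, while $U_3^2=U_4^2=U_5^2=0$ because $z_2^2=z_1^2=y^2=0$. By \eqref{eq:signs}, $w$ commutes with $gh$; by \eqref{eq:xw} it commutes with $x_1x_2$. The ten anticommutators in $F_2\otimes F_2$ are
\begin{align*}
\{U_1,U_2\}&=\{w,h\}\otimes w=0, & \{U_2,U_3\}&=2x_1g\otimes\{w,z_2\}=0,\\
\{U_1,U_3\}&=2\{w,x_1\}gh\otimes z_2=0, & \{U_2,U_4\}&=-2x_2g\otimes\{w,z_1\}=0,\\
\{U_1,U_4\}&=-2\{w,x_2\}gh\otimes z_1=0, & \{U_2,U_5\}&=4x_1x_2\otimes\{w,y\},\\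
\{U_1,U_5\}&=4[w,x_1x_2]h\otimes y=0, & \{U_3,U_4\}&=-4x_1x_2\otimes[z_1,z_2],
\end{align*}
and $\{U_3,U_5\}=\{U_4,U_5\}=0$, whose left factors contain three of the $x_i$. For $\{U_3,U_4\}$ we used $x_1gh\,x_2gh=-x_1x_2$ and $x_2gh\,x_1gh=x_1x_2$. The two surviving terms cancel by \eqref{eq:wy}. So $w^2$ is primitive in $F_2$, and $A=F_2/(\text{R4})$ is a Hopf algebra. The subalgebra $B$ is stable under $\Delta$ and $S$, so it is a Hopf subalgebra.

\subsection{The small Hopf algebra and its syzygies}

Let $B_0$ be the algebra on $g,h,x_1,x_2$ with (R1) and those relations \eqref{eq:R0} that do not involve $y$. The arguments for $F$ and for (R1) show that it is a Hopf algebra, and $B_0\to B$ is a surjective map of Hopf algebras. The $16$ products of a monomial of $\Lambda$ and an element of $\Gamma$ span $B_0$, and $B_0$ maps onto $\Lambda\#k\Gamma$, where $g$ acts on $x_i$ by $-1$ and $h$ trivially. So $B_0=\Lambda\#k\Gamma$ has dimension $16$.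

\begin{lemma}\label{lem:B0}
Over $B_0$, the module $\Omega(k)$ is $\Lambda^+=\langle x_1,x_2,x_1x_2\rangle$, where the $x_i$ act by left multiplication, $g$ acts by $-1,-1,+1$ on the three basis vectors, and $h$ acts trivially. Moreover $\dim\Omega^n(k)=2n+1$.
\end{lemma}

\begin{proof}
Since $\operatorname{char}k\ne2$, the algebra $k\Gamma$ is semisimple. The ideal $J=\Lambda^+B_0=B_0\Lambda^+$ is nilpotent with quotient $k\Gamma$, so it is the radical, and $JN=\Lambda^+N$ for every $B_0$-module $N$. The trivial module is projective over $k\Gamma$, so $B_0\otimes_{k\Gamma}k$ is projective; it is $\Lambda$ with $g$ acting by $(-1)^{\deg}$ and $h$ trivially. The kernel of its map onto $k$ is $\Lambda^+$, its radical, which proves the first claim. As $B_0$ is free over $\Lambda$, projective $B_0$-modules are projective over $\Lambda$, and radicals of modules over $B_0$ and over $\Lambda$ agree. So a minimal resolution of $k$ over $B_0$ is a minimal resolution over $\Lambda$, and Lemma~\ref{lem:growth}(b) applies.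
\end{proof}

\subsection{$A$ as a smash product}

A presentation gives upper bounds for $\dim A$ only; the relations might collapse $B$ or the part of $Q$ that we need. For a lower bound we construct a model of $A$. Let $K$ be the algebra on abstract generators $y,z_1,z_2,w$ with the relations found above:
\begin{equation}\label{eq:K}
y^2=z_1^2=z_2^2=w^2=0,\quad\{z_1,z_2\}=0,\quad[z_i,y]=0,\quad\{w,z_i\}=0,\quad\{w,y\}=2z_1z_2 .
\end{equation}

We need skew derivations. For an automorphism $\gamma$ of an algebra $C$, a \emph{$\gamma$-derivation} is a linear map $D\colon C\to C$ with $D(ab)=D(a)b+\gamma(a)D(b)$. It is determined by its values on generators. Suppose that $C$ is the quotient of a free algebra by an ideal $I$ and that $\gamma$ multiplies the generators by signs. Any values on the generators extend by the rule to a linear map from the free algebra to $C$; if this map kills the defining relations $\rho$, it kills $I$, because the other terms of $D(a\rho b)$ contain $\rho$ or $\gamma(\rho)$, and so it induces a $\gamma$-derivation of $C$. Given a $\gamma$-derivation $D$, the \emph{Ore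 extension} $C[w;\gamma,D]$ is the algebra that is free as a left $C$-module on $1,w,w^2,\dots$ with $wr=\gamma(r)w+D(r)$.

\begin{lemma}\label{lem:basis}
The monomials $z_1^az_2^by^cw^d$ with $a,b,c,d\in\{0,1\}$ form a basis of $K$.
\end{lemma}

\begin{proof}
Their span contains $1$ and is stable under left multiplication by the generators: $z_2$ passes $z_1$, and $y,w$ pass the $z_i$, up to sign, and $wyw^d=-yw^{d+1}+2z_1z_2w^d$. So they span $K$.

For independence let $L=\Lambda(z_1,z_2)\otimes k[y]/(y^2)$, of dimension $8$, and let $\sigma$ be the automorphism that is $-1$ on $z_1,z_2,y$. There is a $\sigma$-derivation $\delta$ with $\delta(z_i)=0$ and $\delta(y)=2z_1z_2$: the relations among the $z_i$ go to $0$, $y^2$ goes to $2z_1z_2y-2yz_1z_2=0$, and $z_iy-yz_i$ goes to $-2z_iz_1z_2-2z_1z_2z_i=0$. In $L[w;\sigma,\delta]$,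
\[
w^2r=\sigma^2(r)w^2+(\sigma\delta+\delta\sigma)(r)\,w+\delta^2(r).
\]
For $r=z_i$ this is $z_iw^2$. For $r=y$ it is $yw^2+(2z_1z_2-2z_1z_2)w+2\delta(z_1z_2)=yw^2$. So $w^2$ is central, the ideal it generates is $\bigoplus_{n\ge2}Lw^n$, and the quotient has dimension $16$. It satisfies \eqref{eq:K} and is generated by $y,z_1,z_2,w$, so $\dim K\ge16$.
\end{proof}

The relations \eqref{eq:K} are quadratic, so $K=\bigoplus_nK_n$ is graded with all four generators in degree $1$. We let $B_0$ act on $K$ as it should act on $Q$. Let $h$ act by $(-1)^{\deg}$, and $g$ by the automorphism $y\mapsto-y$, $w\mapsto-w$, $z_i\mapsto z_i$, which multiplies each relation by a sign. Guided by \eqref{eq:xz} and \eqref{eq:xw}, let $x_i$ act by the $g$-derivation $\partial_i$ with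
\[
\begin{array}{c|cccc}
&y&z_1&z_2&w\\\hline
\partial_1&z_1&0&w&0\\
\partial_2&z_2&-w&0&0
\end{array}
\]

\begin{lemma}\label{lem:action}
The maps $\partial_1,\partial_2$ are well defined, and $K$ is a $B_0$-module algebra, with an action that preserves the degree.
\end{lemma}

\begin{proof}
The map $\partial_1$ sends $z_1^2$, $w^2$ and $\{w,z_1\}$ to $0$ because it kills $z_1$ and $w$. For the other relations,
\begin{align*}
y^2&\mapsto z_1y-yz_1=0, & z_2^2&\mapsto wz_2+z_2w=0,\\
z_1y-yz_1&\mapsto z_1^2-z_1^2=0, & z_1z_2+z_2z_1&\mapsto z_1w+wz_1=0,\\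
z_2y-yz_2&\mapsto(wy+z_2z_1)-(z_1z_2-yw)=0, & z_2w+wz_2&\mapsto w^2-w^2=0,
\end{align*}
and $yw+wy-2z_1z_2\mapsto z_1w-wz_1-2z_1w=0$. The substitution $\theta\colon y\mapsto y$, $z_1\leftrightarrow z_2$, $w\mapsto-w$ permutes the relations up to sign (the last goes to $-\{w,y\}-2z_2z_1$, its negative modulo $\{z_1,z_2\}$), so it is an automorphism of $K$. It commutes with $g$, so $\theta\partial_1\theta^{-1}$ is a $g$-derivation, and its values on $y,z_1,z_2,w$ are $z_2,-w,0,0$. This is $\partial_2$.

We check the relations of $B_0$. The actions of $g,h$ are commuting involutions, and $h\partial_i=\partial_ih$ because $\partial_i$ preserves the degree. The map $-g\partial_ig^{-1}$ is a $g$-derivation, and it agrees with $\partial_i$ on generators because each nonzero entry of the table has the $g$-sign opposite to that of its column head; so $g\partial_i=-\partial_ig$. Next,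
\[
\partial_i\partial_j(ab)=\partial_i\partial_j(a)b+g\partial_j(a)\,\partial_i(b)+\partial_ig(a)\,\partial_j(b)+a\,\partial_i\partial_j(b).
\]
In $\{\partial_i,\partial_j\}$ the middle terms cancel by $\{g,\partial_i\}=\{g,\partial_j\}=0$, so it is an ordinary derivation. It vanishes on generators: each $\partial_i z_j$ is a multiple of $w$, which is killed, $\partial_i^2y=\partial_iz_i=0$, and $\partial_1z_2+\partial_2z_1=w-w=0$. So $K$ is a $B_0$-module. For $\Delta x_i=x_i\otimes1+g\otimes x_i$ the module algebra identity is the rule for $g$-derivations, and for $g,h$ it says that they are automorphisms.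
\end{proof}

\begin{proposition}\label{prop:structure}
There is an algebra isomorphism $A\cong K\#B_0$ that maps $B$ onto $B_0$. Hence $\dim A=256$, $B\cong B_0$ as Hopf algebras, and $Q\cong K$ as $B$-modules.
\end{proposition}

\begin{proof}
In $K\#B_0$, which has dimension $16\cdot16$, we have
\begin{equation}\label{eq:comm}
x_i\kappa=\partial_i(\kappa)+g(\kappa)x_i,\qquad g\kappa=g(\kappa)g,\qquad h\kappa=h(\kappa)h\qquad(\kappa\in K).
\end{equation}
In particular $gy=-yg$, $hy=-yh$, $\{x_i,y\}=z_i$ and $[x_1,z_2]=w$. So all defining relations of $A$ hold, and there is an algebra map $\pi\colon A\to K\#B_0$ fixing the names of the generators. Its image contains $y,z_1,z_2,w$ and $B_0$, so it is surjective.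

Conversely, by (R2)--(R4), \eqref{eq:xw} and \eqref{eq:wz} the elements $y,z_1,z_2,w\in A$ satisfy \eqref{eq:K}, which gives an algebra map $\iota\colon K\to A$. The rules \eqref{eq:comm} hold in $A$ for the four generators $\kappa$, by the definition of $z_i$, \eqref{eq:R0}, \eqref{eq:signs}, \eqref{eq:xz} and \eqref{eq:xw}; the $\kappa$ for which they hold form a subalgebra, so they hold for all $\kappa$. Therefore the span of $\iota(K)B$ is stable under left multiplication by the generators of $A$. It contains $1$, so it is $A$, and $\dim A\le16\cdot16$. Thus $\pi$ is an isomorphism. The composite $B_0\to B\to K\#B_0$ is the inclusion, so $B_0\to B$ is bijective. Lemma~\ref{lem:smash} gives $Q\cong K$.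
\end{proof}

\subsection{The syzygy inside $K_2$}

Each $K_n$ is a summand of $Q$. Degrees $0$ and $1$ do not help. We have $K_0=k$, and $K_1$ is generated by $y$, so it is a quotient of $B\otimes_{k\Gamma}ky$; both have dimension $4$, so $K_1$ is projective, and by Corollary~\ref{cor:proj} the tensor powers of $K_0\oplus K_1$ are sums of $k$ and projective modules. But $K_2$ has dimension $6$, and a projective $B$-module is free over the local algebra $\Lambda$, of dimension divisible by $4$. So $K_2$ has a nonprojective summand.

\begin{proof}[End of the proof of Theorem~\ref{thm:256}]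
By Lemma~\ref{lem:basis}, $K_2$ has basis $yz_1,yz_2,yw,z_1z_2,z_1w,z_2w$. Put $v=z_1z_2-yw$. The rule for $g$-derivations gives
\begin{align*}
\partial_1(yz_1)&=z_1^2=0, & \partial_2(yz_1)&=z_2z_1+yw=-v,\\
\partial_1(yz_2)&=z_1z_2-yw=v, & \partial_2(yz_2)&=z_2^2=0,\\
\partial_1(z_1z_2)&=z_1w, & \partial_2(z_1z_2)&=-wz_2=z_2w,\\
\partial_1(yw)&=z_1w, & \partial_2(yw)&=z_2w,
\end{align*}
so $\partial_1v=\partial_2v=0$; and $\partial_i(z_jw)$ is a multiple of $w^2=0$. All these vectors are eigenvectors of $g$ and $h$. Hence
\[
K_2=M\oplus M',\qquad M=\langle yz_1,yz_2,v\rangle,\qquad M'=\langle z_1z_2,z_1w,z_2w\rangle,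
\]
as $B$-modules. Compare $M$ with $\Omega(k)=\Lambda^+$ of Lemma~\ref{lem:B0} through $x_i\mapsto yz_i$, $x_1x_2\mapsto v$. In $\Lambda^+$ we have $x_1\cdot x_2=x_1x_2$, $x_2\cdot x_1=-x_1x_2$, and the other products of an $x_i$ with a basis vector are $0$; this matches the values of $\partial_i$ on $M$. The element $g$ acts by $-1$ on $yz_i$ and by $+1$ on $v$, and $h$ acts trivially in degree $2$. So $M\cong\Omega(k)$ and $\Omega_B(k)\mid Q$. By Lemma~\ref{lem:B0} and Corollary~\ref{cor:infinite}, $d(B,A)=\infty$.
\end{proof}

\begin{remark}
The hypothesis $\operatorname{char}k\ne2$ is used to obtain $x_i^2=0$, $z_i^2=0$ and $\partial_i^2=0$ from anticommutators, and for the semisimplicity of $k\Gamma$ in Lemma~\ref{lem:B0}. In characteristic $2$ the trivial module is not projective over $k\Gamma$, so the description of $\Omega(k)$ in that lemma loses its basis; this case is covered by Corollary~\ref{cor:pp}.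
\end{remark}

\begin{thebibliography}{9}

\bibitem{Higman}
Higman, 1954.

\bibitem{LS}
Larson and Sweedler, 1969.

\bibitem{odd}
\emph{Subgroups of odd depth---a necessary condition},
\texttt{http://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 143615/\allowbreak CzechMathJ\_63-2013-4\_13.pdf}

\end{thebibliography}
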